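\title{A Square-Root Lower Bound for MA-Proofs of Proximity for Permutations}

\begin{abstract}
In an MA-proof of proximity, a randomized verifier reads a short proof in full and queries its input in a few places; it must accept every input that has a given property, with a suitable proof, and reject every input that is far from the property, whatever the proof. We consider the property that $f:[N]\to[N]$ is a bijection. We prove that a verifier with proximity parameter $\varepsilon\in(0,1)$, proof length $p$ and $q\ge1$ queries has $q>\frac14\sqrt{(1-\varepsilon)N}$ or $(p+1)q>\frac1{12}(1-\varepsilon)N$, even if it is adaptive and computationally unbounded. Hence the verifier must observe $\Omega(\sqrt n)$ bits in total, where $n=N\lceil\log_2N\rceil$ is the input length, and up to polylogarithmic factors this is the cost of testing with no proof at all. A cycle-walking protocol shows that the trade-off between proof length and queries is tight up to a logarithmic factor.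
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The model}

Let $N$ be a positive integer and $[N]=\{1,\dots,N\}$. An input is a function $f:[N]\to[N]$, viewed as the string $(f(1),\dots,f(N))$. Each symbol $f(i)$ is written with $L=\lceil\log_2N\rceil$ bits, so the input has $n=NL=\Theta(N\log N)$ bits. Distances are measured in symbols: the \emph{relative distance} between $f,g:[N]\to[N]$ is $|\{i:f(i)\ne g(i)\}|/N$. The property $\mathrm{Perm}$ consists, for every $N$, of all bijections $[N]\to[N]$, and $f$ is \emph{$\varepsilon$-far} from $\mathrm{Perm}$ if its relative distance to every bijection of $[N]$ is greater than $\varepsilon$.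

\begin{definition}\label{def:map}
An \emph{MA-proof of proximity} (MAP) for $\mathrm{Perm}$ with proximity parameter $\varepsilon>0$ is a family $\{V_N\}_{N\ge1}$ of probabilistic verifiers. The verifier $V_N$ has oracle access to $f:[N]\to[N]$, where a \emph{query} $i\in[N]$ returns the symbol $f(i)$, and it has explicit access to a binary string $w$, the \emph{proof}, which may depend on $f$ only. It satisfies:
\begin{itemize}
\item \emph{Completeness.} If $f$ is a permutation, there is a $w$ such that $V_N^f(w)$ accepts with probability at least $2/3$.
\item \emph{Soundness.} If $f$ is $\varepsilon$-far from $\mathrm{Perm}$, then for every $w$, $V_N^f(w)$ rejects with probability at least $2/3$.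
\end{itemize}
\end{definition}

All resources are measured in the worst case over $f$, $w$ and the verifier's coins. The verifier has \emph{proof length at most $p$} if the proofs range over strings of at most $p$ bits. Its \emph{complexity} $c(n)$ is the total number of bits it observes: the length of the proof plus $L$ bits for each query. The verifier may be adaptive (a query may depend on $w$, the coins and earlier answers), and its computation is not bounded. Completeness is \emph{perfect} if the acceptance probability in it is $1$. A \emph{tester} is a MAP whose only proof is the empty string. The symbols $\tilde O,\tilde\Omega,\tilde\Theta$ hide factors polylogarithmic in $n$; asymptotic statements refer to all sufficiently large $N$, and their constants may depend on $\varepsilon$.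

\subsection{The question}

The two extreme cases are easy to describe. With no proof, the visible evidence against $f$ is a \emph{collision}, a pair $i\neq i'$ with $f(i)=f(i')$, and the birthday paradox suggests that about $\sqrt N$ queries are needed to find one. Indeed, it is known that for constant $\varepsilon$ the complexity of testing $\mathrm{Perm}$ is $\tilde\Theta(\sqrt n)$. With a proof of $NL$ bits, $\lceil(\ln 3)/\varepsilon\rceil$ queries suffice: the proof is the table of a function $g$, and the verifier checks that $g$ is a bijection and compares $f$ with $g$ at random positions, where an $\varepsilon$-far $f$ disagrees with probability more than $\varepsilon$ each time.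

So a long proof helps a great deal. Whether a proof can lower the \emph{total} cost below $\sqrt n$ depends on what happens between the two extremes: a verifier with proof length and query count both near $N^{1/3}$, say, would beat every tester. One expects that a short string cannot certify the absence of collisions among $\binom N2$ pairs, but the verifier need not look for collisions, since the proof may direct it elsewhere. It is known that for a suitable constant $\varepsilon>0$ every MAP for $\mathrm{Perm}$ has complexity $\tilde\Omega(n^{1/4})$. The question posed in \cite{source} is whether every MAP for $\mathrm{Perm}$ has complexity $\tilde\Omega(\sqrt n)$. We make it precise as follows.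

\begin{quote}
\emph{Is there a constant $\varepsilon_0>0$ such that, for every constant $\varepsilon\in(0,\varepsilon_0]$, every MAP for $\mathrm{Perm}$ with proximity parameter $\varepsilon$ has complexity $\tilde\Omega(\sqrt n)$?}
\end{quote}

\subsection{Results}

The answer is yes, with every $\varepsilon_0<1$ and with no polylogarithmic loss. It follows from a trade-off between proof length and queries.

\begin{theorem}\label{thm:lower}
Let $0<\varepsilon<1$, and let $V_N$ be a MAP verifier for $\mathrm{Perm}$ on $[N]$ with proximity parameter $\varepsilon$, proof length at most $p\ge0$, and at most $q\ge1$ queries. Then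
\[
q>\tfrac14\sqrt{(1-\varepsilon)N}\qquad\text{or}\qquad(p+1)\,q>\tfrac1{12}(1-\varepsilon)N .
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $0<\varepsilon<1$. For every $N\ge2$ with $\lceil\log_2N\rceil\le(1-\varepsilon)N/12$, every MAP for $\mathrm{Perm}$ with proximity parameter $\varepsilon$ satisfies
\[
c(n)\ge\tfrac14\sqrt{(1-\varepsilon)n}-1 .
\]
In particular, with $\varepsilon_0=1/2$, every MAP with $\varepsilon\in(0,\varepsilon_0]$ has complexity $\Omega(\sqrt n)$, with an absolute constant.
\end{corollary}

Since a tester is a MAP, the MAP complexity of $\mathrm{Perm}$ is therefore $\tilde\Theta(\sqrt n)$ for every constant $\varepsilon\in(0,1)$. The second alternative in Theorem~\ref{thm:lower} is also attained, up to a logarithmic factor.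

\begin{theorem}\label{thm:upper}
For all $N\ge2$, integers $1\le T\le N$ and $0<\varepsilon<1$, there is a MAP verifier for $\mathrm{Perm}$ on $[N]$ with proximity parameter $\varepsilon$, perfect completeness, proof length at most $\frac{4N}T\lceil\log_2N\rceil$ bits, and at most $2T\lceil(\ln3)/\varepsilon\rceil$ queries.
\end{theorem}

\begin{corollary}\label{cor:class}
Fix a constant $\varepsilon\in(0,1)$ and $\alpha,\beta\in[0,1]$. A MAP for $\mathrm{Perm}$ with proof length at most $N^{\alpha+o(1)}$ and at most $N^{\beta+o(1)}$ queries exists if and only if $\beta\ge\frac12$ or $\alpha+\beta\ge1$.
\end{corollary}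

Section~\ref{sec:image} identifies the distance to $\mathrm{Perm}$ and treats testers. Section~\ref{sec:one} works out the lower bound for verifiers with one query, and Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} and Corollary~\ref{cor:answer}. Sections~\ref{sec:walk} and~\ref{sec:curve} prove Theorem~\ref{thm:upper} and Corollary~\ref{cor:class}. Throughout, $a=1-\varepsilon$.

\section{Image size and collisions}\label{sec:image}

The distance to $\mathrm{Perm}$ depends only on the size of the image.

\begin{lemma}\label{lem:dist}
The relative distance of $f:[N]\to[N]$ to the nearest bijection is $1-|\operatorname{im}f|/N$. Hence $f$ is $\varepsilon$-far from $\mathrm{Perm}$ if and only if $|\operatorname{im}f|<aN$.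
\end{lemma}

\begin{proof}
If $g$ is a bijection, then $f$ is injective on the set where $f=g$, so this set has at most $|\operatorname{im}f|$ elements. Conversely, choose one preimage of each point of $\operatorname{im}f$. On these $|\operatorname{im}f|$ positions $f$ is injective; extend it by any bijection from the remaining positions to $[N]\setminus\operatorname{im}f$. The result is a bijection that agrees with $f$ on at least $|\operatorname{im}f|$ positions.
\end{proof}

When $aN\le1$ no function is $\varepsilon$-far and the problem is empty. This is why $\varepsilon<1$ is required and why the bounds are in terms of $aN$, the threshold below which an image counts as small.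

For completeness we prove the known upper bound for testers, in the form used later. It also shows that the first alternative in Theorem~\ref{thm:lower} cannot be dropped.

\begin{proposition}\label{prop:tester}
For $N\ge1$ and $0<\varepsilon<1$ there is a tester for $\mathrm{Perm}$ on $[N]$ with perfect completeness and at most $12\sqrt{N/\varepsilon}$ queries.
\end{proposition}

\begin{proof}
If $\varepsilon N\le4$, then $N\le2\sqrt{N/\varepsilon}$ and the tester reads all of $f$. Otherwise let $\theta=2/\sqrt{\varepsilon N}<1$ and put each position in a set $R$ independently with probability $\theta$. If $|R|>6\theta N=12\sqrt{N/\varepsilon}$, accept; otherwise query all of $R$ and reject exactly when a collision appears. Permutations are always accepted. Let $f$ be $\varepsilon$-far and $d_y=|f^{-1}(y)|$. Pairing up positions inside each fiber gives $r$ pairwise disjoint collisions, where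
\[
r=\sum_{y\in\operatorname{im}f}\lfloor d_y/2\rfloor\ge\sum_{y\in\operatorname{im}f}\frac{d_y-1}2=\frac{N-|\operatorname{im}f|}2>\frac{\varepsilon N}2
\]
by Lemma~\ref{lem:dist}. Disjoint pairs lie in $R$ independently, so $R$ contains none of them with probability $(1-\theta^2)^r\le e^{-\theta^2r}<e^{-2}<\frac16$. By Markov's inequality $|R|>6\theta N$ with probability at most $\frac16$. Thus $f$ is accepted with probability less than $\frac13$.
\end{proof}

\section{The lower bound for one query}\label{sec:one}

A lower bound must exhibit a proof $w$ and a far function that the verifier accepts with $w$. The natural candidate for $w$ is a proof that serves many permutations.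

\begin{lemma}\label{lem:popular}
If $V_N$ satisfies completeness and has proof length at most $p$, there is a proof $w$ such that
\[
S=\{\pi\ \text{a permutation of }[N]:\Pr[V_N^\pi(w)\text{ accepts}]\ge\tfrac23\}
\]
has $|S|\ge2^{-(p+1)}N!$.
\end{lemma}

\begin{proof}
There are at most $1+2+\dots+2^{\lfloor p\rfloor}<2^{p+1}$ proofs, and each of the $N!$ permutations is accepted with probability at least $\frac23$ with one of them. Some proof serves at least a $2^{-(p+1)}$ fraction.
\end{proof}

With $w$ fixed, the verifier is a query algorithm that accepts every $\pi\in S$ and rejects every far function. We know nothing about $S$ except its density, and the density is tiny. Two difficulties follow. First, comparing a far function with a \emph{uniform} permutation is too weak: the latter is only known to be accepted with probability $\frac23\cdot2^{-(p+1)}$, far below the soundness error $\frac13$. One can push the error below this level by $O(p+1)$ repetitions and a majority vote, but then the verifier makes $O((p+1)q)$ queries, and keeping them free of collisions with constant probability requires $(p+1)q=O(\sqrt N)$; this route excludes only $p$ and $q$ both below about $N^{1/4}$. Second, comparing with a uniform element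 of $S$ requires knowing what $S$ looks like to the verifier. If $w$ asserts that $\pi(1)=5$ and the verifier checks it, then our far function must send $1$ to $5$. The way out is to find all such local assertions, build them into the far function, and show that there are few of them. The mechanism is visible for $q=1$.

Let $V_N$ make one query, and fix $w$ and $S$ as in Lemma~\ref{lem:popular}. For fixed coins the verifier queries a position $x$ and accepts if the answer lies in a set $A\subseteq[N]$. (If it makes no query, take any $x$ and $A=\emptyset$ or $A=[N]$.) Let $\pi$ be uniform in $S$. There are two cases.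

\emph{(a) No value is predictable:} $\Pr[\pi(x)=y]\le e^{1/4}/N$ for all $x,y$. Let $f$ be a constant function with a uniformly random value. Then for all $x$ and $A$,
\[
\Pr[f(x)\in A]=\frac{|A|}N\ge e^{-1/4}\Pr[\pi(x)\in A].
\]
Averaging over the coins, $f$ is accepted with probability at least $\frac23e^{-1/4}\ge\frac23\cdot\frac34=\frac12$. If $aN>1$, constant functions are $\varepsilon$-far, and soundness fails.

\emph{(b) Some value is predictable:} $\Pr[\pi(x)=y]>e^{1/4}/N$ for some $x,y$. Let $S'=\{\pi\in S:\pi(x)=y\}$. The assumption reads $|S'|/|S|>e^{1/4}/N$, that is,
\[
\frac{|S'|}{(N-1)!}>e^{1/4}\,\frac{|S|}{N!}.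
\]
So $S'$ is denser among the $(N-1)!$ permutations with $\pi(x)=y$ than $S$ is among all permutations, by a factor $e^{1/4}$. We fix the value $\pi(x)=y$ and apply the same dichotomy to $S'$, seen as a set of bijections $[N]\setminus\{x\}\to[N]\setminus\{y\}$.

The density starts at $2^{-(p+1)}$ or more and never exceeds $1$, so case (b) occurs $k\le4\ln2\,(p+1)$ times. Suppose that $4\ln2\,(p+1)+1<aN$, so that $k<N$. After $k$ rounds we have $k$ fixed values and a nonempty subset $S^*\subseteq S$ that respects them and is in case (a) on the other $N-k$ positions and values. Let $f$ take the fixed values and be a uniformly random constant, among the $N-k$ unused values, elsewhere. A query to a fixed position gets the same answer from $f$ and from every $\pi\in S^*$; a query elsewhere is compared as in (a) with $N-k$ in place of $N$. Again $f$ is accepted with probability at least $\frac12$, and $|\operatorname{im}f|\le k+1<aN$, a contradiction. A one-query verifier therefore needs $p+1\ge(aN-1)/(4\ln2)$.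

Two things change for $q$ queries, and they produce the two alternatives of Theorem~\ref{thm:lower}. A constant function is exposed by two queries, so it must be replaced by a random function with a range of size $m\gg q^2$, while $m<aN$; this needs $q\ll\sqrt{aN}$. And unpredictability is now needed for up to $q$ values jointly, so a gain of $e^{1/4}$ in density may cost $q$ fixed values instead of one; about $(p+1)q$ values are fixed in total, and this number must stay below $aN$.

\section{The lower bound in general}\label{sec:lower}

\subsection{Partial maps and decision trees}

A \emph{partial map} $\sigma$ from $X$ to $Y$ is a function from a subset $\operatorname{dom}\sigma\subseteq X$ to $Y$, viewed as a set of pairs, its \emph{entries}; $|\sigma|$ is the number of entries. We write $f\supseteq\sigma$ if $f$ agrees with $\sigma$ on $\operatorname{dom}\sigma$. Let $(M)_j=M(M-1)\cdots(M-j+1)=M!/(M-j)!$. If $|X|=|Y|=M$ and $\tau$ is an injective partial map from $X$ to $Y$ with $j$ entries, a uniformly random bijection $X\to Y$ extends $\tau$ with probability $1/(M)_j$. This is the yardstick for both distributions below.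

A verifier can remember its answers, so we may assume that it never repeats a query; this changes neither its decisions nor the bound $q$. With the proof and the coins fixed, it is then a \emph{decision tree} of depth at most $q$: each internal node is labeled by a position and has one child for each possible answer in $[N]$, no position occurs twice on a path from the root, and each leaf is labeled accept or reject. The questions and answers on the path to a leaf $\ell$ form a partial map $\sigma_\ell$ from $[N]$ to $[N]$ with at most $q$ entries. An input $f$ reaches $\ell$ if and only if $f\supseteq\sigma_\ell$, and every input reaches exactly one leaf. Adaptivity thus costs nothing: it suffices to compare the probabilities of events $f\supseteq\sigma$.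

\subsection{A restriction that makes the values unpredictable}

For a set $S$ of permutations of $[N]$ and an injective partial map $\rho$ from $[N]$ to $[N]$, put
\[
S_\rho=\{\pi\in S:\pi\supseteq\rho\},\qquad\mu_\rho=\frac{|S_\rho|}{(N-|\rho|)!}\in[0,1],
\]
the density of $S$ among the permutations extending $\rho$. Instead of iterating as in Section~\ref{sec:one}, we charge a price $e^{-\delta}$ for each fixed entry and take the restriction with the best discounted density. It is small because density is bounded by $1$, and nothing further is predictable because no extension is worth its price.

\begin{lemma}\label{lem:restrict}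
Let $S$ be a set of permutations of $[N]$ with $|S|\ge\gamma N!$, where $0<\gamma\le1$, and let $\delta>0$. There is an injective partial map $\rho$ from $[N]$ to $[N]$ with $S_\rho\ne\emptyset$ and $|\rho|\le\ln(1/\gamma)/\delta$ such that the following holds. Let $X=[N]\setminus\operatorname{dom}\rho$, $Y=[N]\setminus\operatorname{im}\rho$ and $M=|X|=|Y|=N-|\rho|$. For every injective partial map $\tau$ from $X$ to $Y$ with $j$ entries, and $\pi$ uniform in $S_\rho$,
\begin{equation}\label{eq:upper}
\Pr[\pi\supseteq\tau]\le\frac{e^{\delta j}}{(M)_j}.
\end{equation}
\end{lemma}

\begin{proof}
Choose $\rho$ maximizing $\Phi(\rho)=\mu_\rho e^{-\delta|\rho|}$ among the finitely many injective partial maps. Comparing with the empty map gives $\mu_\rho e^{-\delta|\rho|}\ge\mu_\emptyset\ge\gamma$, so $1\ge\mu_\rho\ge\gamma e^{\delta|\rho|}>0$. Hence $S_\rho\neq\emptyset$ and $|\rho|\le\ln(1/\gamma)/\delta$. For $\tau$ as in the statement, $\rho\cup\tau$ is an injective partial map with $|\rho|+j$ entries, and $\Phi(\rho\cup\tau)\le\Phi(\rho)$ means $\mu_{\rho\cup\tau}\le e^{\delta j}\mu_\rho$. Therefore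
\[
\Pr[\pi\supseteq\tau]=\frac{|S_{\rho\cup\tau}|}{|S_\rho|}=\frac{\mu_{\rho\cup\tau}\,(M-j)!}{\mu_\rho\,M!}\le\frac{e^{\delta j}}{(M)_j}.\qedhere
\]
\end{proof}

\begin{example}\label{ex:two}
Two sets of density $\frac12$, each of which a one-bit proof could describe, show what $\rho$ does. Let $\delta\le\frac14$.

Let $N$ be even and $S=\{\pi:\pi(1)\le N/2\}$. Here $\Phi(\emptyset)=\frac12$, every nonempty $\rho$ has $\Phi(\rho)\le e^{-\delta}$, and $\rho=\{(1,1)\}$ has $\mu_\rho=1$ and $\Phi(\rho)=e^{-\delta}\ge\frac34$. So this $\rho$ is a maximizer: information that a query can check is absorbed into $\rho$, which fixes more than the proof asserted but at one position only.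

Let $S$ be the set of even permutations, with $\delta(N-1)\ge\ln2$. If $\rho$ leaves two positions free, swapping the values there matches even with odd extensions, so $\mu_\rho=\frac12$ and $\Phi(\rho)\le\frac12=\Phi(\emptyset)$. Otherwise $\Phi(\rho)\le e^{-\delta(N-1)}\le\frac12$. So $\rho=\emptyset$ is a maximizer: global information that few queries cannot see costs nothing.
\end{example}

\subsection{Random functions with small range}

On the free positions $X$ we need a function with small image under which every short injective $\tau$ is about as likely as under a uniform bijection $X\to Y$. The range must itself be random, since a fixed range would give probability $0$ to every $\tau$ with a value outside it.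

\begin{lemma}\label{lem:range}
Let $|X|=|Y|=M$ and $1\le m\le M$. Draw $Z\subseteq Y$ uniformly among the sets of size $m$, and then let the values $g(x)$, $x\in X$, be independent and uniform in $Z$. For every injective partial map $\tau$ from $X$ to $Y$ with $j\le m$ entries,
\begin{equation}\label{eq:lower}
\Pr[g\supseteq\tau]=\frac1{(M)_j}\prod_{i=0}^{j-1}\Bigl(1-\frac im\Bigr)\ge\frac1{(M)_j}\Bigl(1-\frac{j^2}{2m}\Bigr).
\end{equation}
\end{lemma}

\begin{proof}
The event $g\supseteq\tau$ requires the $j$ distinct values of $\tau$ to lie in $Z$, which has probability $\binom{M-j}{m-j}/\binom Mm=(m)_j/(M)_j$. Given such a $Z$, the $j$ positions take the prescribed values with probability $m^{-j}$. Since $(m)_j\,m^{-j}=\prod_{i<j}(1-i/m)$, the equality follows. The inequality follows from $\prod_i(1-t_i)\ge1-\sum_it_i$ for $t_i\in[0,1]$ (induction on the number of factors) and $\sum_{i<j}i=j(j-1)/2\le j^2/2$.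
\end{proof}

The product in \eqref{eq:lower} is the birthday probability that $j$ uniform samples from $m$ values are distinct. It is the only loss against a uniform bijection.

\subsection{Proof of Theorem~\ref{thm:lower}}

Suppose, for a contradiction, that
\begin{equation}\label{eq:hyp}
q\le\tfrac14\sqrt{aN}\qquad\text{and}\qquad(p+1)q\le\tfrac1{12}aN .
\end{equation}
Since $(p+1)q\ge1$, we have $aN\ge12$.

\emph{The permutations.} Fix $w$ and $S$ as in Lemma~\ref{lem:popular}. A leaf involves up to $q$ entries, and we want the factor $e^{\delta j}$ in \eqref{eq:upper} to be at most $e^{1/4}$ for $j\le q$; so we apply Lemma~\ref{lem:restrict} with $\gamma=2^{-(p+1)}$ and $\delta=1/(4q)$. This gives $\rho,X,Y,M$, and $k=|\rho|$ satisfies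
\[
k\le4\ln2\,(p+1)\,q\le\frac{\ln2}3\,aN<\frac{aN}4
\]
by the second inequality of \eqref{eq:hyp} and $\ln2<\frac34$. Let $\pi$ be uniform in $S_\rho$.

\emph{The far functions.} Let $m=\lceil aN/4\rceil$. As $1\le aN/4$, we have $aN/4\le m\le aN/2$, and $M=N-k>3N/4>m$. Let $g:X\to Y$ be the random function of Lemma~\ref{lem:range} with this $m$, and let $f=\rho\cup g$, a function on all of $[N]$. Always
\[
|\operatorname{im}f|\le k+m<\tfrac14aN+\tfrac12aN<aN,
\]
so by Lemma~\ref{lem:dist} every possible $f$ is $\varepsilon$-far. The first inequality of \eqref{eq:hyp} gives $q^2\le aN/16\le m/4$, and in particular $q\le q^2\le m$. Hence for every injective partial map $\tau$ from $X$ to $Y$ with $j\le q$ entries, \eqref{eq:lower} applies with $j^2/(2m)\le\frac18$, and together with \eqref{eq:upper} it yields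
\begin{equation}\label{eq:compare}
\Pr[f\supseteq\tau]\ge\frac{7/8}{(M)_j}\ge\tfrac78e^{-\delta j}\Pr[\pi\supseteq\tau]\ge\tfrac78e^{-1/4}\Pr[\pi\supseteq\tau].
\end{equation}

\emph{The comparison.} Fix the coins and consider the resulting decision tree. Let $\ell$ be an accepting leaf reached by some $\pi_0\in S_\rho$, so $\sigma_\ell\subseteq\pi_0$. The entries of $\sigma_\ell$ at positions in $\operatorname{dom}\rho$ are entries of $\rho$, because $\pi_0\supseteq\rho$. The other entries form a partial map $\tau$ with $j\le q$ entries; since $\pi_0$ maps $X$ bijectively onto $Y$, it is an injective partial map from $X$ to $Y$. Both $\pi$ and $f$ extend $\rho$, so each reaches $\ell$ exactly when it extends $\tau$. By \eqref{eq:compare},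
\[
\Pr[f\text{ reaches }\ell]\ge\tfrac78e^{-1/4}\Pr[\pi\text{ reaches }\ell].
\]
For accepting leaves that no element of $S_\rho$ reaches, the right side is $0$ and the inequality holds as well. Summing over accepting leaves compares the acceptance probabilities of $f$ and $\pi$ in this tree. Now average over the coins. Every element of $S_\rho\subseteq S$ is accepted with probability at least $\frac23$, and $e^{-1/4}\ge\frac34$, so
\[
\Pr_{f,\,\mathrm{coins}}[V_N^f(w)\text{ accepts}]\ge\tfrac78\cdot\tfrac34\cdot\tfrac23=\tfrac7{16}>\tfrac13 .
\]
Hence some $\varepsilon$-far function is accepted with proof $w$ with probability more than $\frac13$, contradicting soundness.\hfill$\square$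

\begin{remark}\label{rem:hyp}
The two distributions need not be statistically close. Lemma~\ref{lem:restrict} bounds probabilities under $S_\rho$ only from above, and Lemma~\ref{lem:range} bounds those under $f$ only from below; this is the direction needed to transfer \emph{acceptance} from $\pi$ to $f$. Each inequality of \eqref{eq:hyp} has one role. The bound $q\le\frac14\sqrt{aN}$ keeps the birthday product above $\frac78$; without it the tester of Proposition~\ref{prop:tester} finds a collision. The bound $(p+1)q\le aN/12$ keeps $\rho$ and the rounding of $m$ small enough for $f$ to be far; without it the protocol of Theorem~\ref{thm:upper} succeeds.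
\end{remark}

\subsection{From queries to bits: proof of Corollary~\ref{cor:answer}}

Let $c=c(n)$. Every proof has at most $c$ bits, and the verifier makes at most $c/L$ queries. Note that $L\ge1$ since $N\ge2$, so the hypothesis $L\le aN/12$ gives $aN\ge12$.

First, $c\ge L$. Otherwise the verifier makes no query and its behavior does not depend on $f$. A proof that it accepts with probability at least $\frac23$ for the identity is then accepted equally often for a constant function, which is $\varepsilon$-far because its image has size $1<aN$. This contradicts soundness.

Apply Theorem~\ref{thm:lower} with $p=\lfloor c\rfloor$ and $q=\lfloor c/L\rfloor\ge1$. If $q>\frac14\sqrt{aN}$, then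
\[
c\ge qL>\tfrac14L\sqrt{aN}=\tfrac14\sqrt{anL}\ge\tfrac14\sqrt{an}.
\]
Otherwise $(c+1)\,c/L\ge(p+1)q>aN/12$, so $(c+1)^2>aNL/12=an/12$ and $c>\sqrt{an/12}-1\ge\frac14\sqrt{an}-1$. This proves the bound.

If $\varepsilon\le\varepsilon_0<1$, then $a\ge1-\varepsilon_0$, the hypothesis holds for all $N\geq 2$ with $L\le(1-\varepsilon_0)N/12$, hence for all large $N$, and $c(n)\ge\frac14\sqrt{(1-\varepsilon_0)n}-1$. For $\varepsilon_0=\frac12$ this is $\frac14\sqrt{n/2}-1$.\hfill$\square$

\section{Walking along cycles}\label{sec:walk}

We now prove Theorem~\ref{thm:upper}. By Lemma~\ref{lem:dist}, a far function misses more than an $\varepsilon$ fraction of $[N]$. So it suffices to pick random points $y$ and insist on \emph{seeing} a preimage: a query answered by $y$. The proof cannot depend on $y$, so it must help to invert a permutation $\pi$ at an arbitrary point using only forward evaluations. We use the classical cycle-walking idea for inverting a permutation with advice. The walk $y,\pi(y),\pi^2(y),\dots$ runs around the cycle of $y$ and returns to $y$ through $\pi^{-1}(y)$. On a long cycle this takes too long, and the proof supplies shortcuts: it marks every $T$-th point and gives, at each mark, a pointer back to the previous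 mark.

For example, let $N=7$, $T=3$, and let $\pi$ be the cycle $1\mapsto2\mapsto\cdots\mapsto7\mapsto1$. Mark $1,4,7$, with pointers $b(4)=1$, $b(7)=4$, $b(1)=7$. To invert at $y=3$, query $\pi(3)=4$, a mark; jump to $b(4)=1$; query $\pi(1)=2$ and $\pi(2)=3$. Three queries find the preimage, where the full walk takes seven.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
\emph{The honest proof.} Let $\pi$ be a permutation. Cycles of length at most $T$ get no marks. On a cycle of length $\ell>T$, pick a point $v$ and mark the $r=\lceil\ell/T\rceil$ points $\pi^{iT}(v)$, $0\le i\le r-1$. They are distinct because $(r-1)T<\ell$. The gaps between consecutive marks along the cycle are $T$, except the last, which is $\ell-(r-1)T\in[1,T]$. Since $r<\ell/T+1<2\ell/T$ and the cycle lengths add up to $N$, there are at most $2N/T$ marks. The proof lists the pairs $(z,b(z))$, where $z$ is a mark and $b(z)$ is the previous mark on its cycle. Each pair takes $2L$ bits, the length of the string determines the number of pairs, and the total is at most $4NL/T$ bits.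

\emph{The verifier.} It rejects unless the proof encodes a list of at most $2N/T$ pairs in $[N]^2$ with distinct first coordinates. It calls the first coordinates marks and reads $b$ from the list. It runs $K=\lceil(\ln3)/\varepsilon\rceil$ independent trials and accepts if and only if all succeed. A trial picks $y\in[N]$ uniformly and proceeds as follows.
\begin{enumerate}
\item Put $y_0=y$. For $s=0,\dots,T-1$: if $y_s$ is a mark, put $z=y_s$ and go to phase~2; otherwise query $y_{s+1}=f(y_s)$, and if $y_{s+1}=y$ the trial succeeds. If the loop ends, the trial fails.
\item Put $u_0=b(z)$. For $i=0,\dots,T-1$: query $u_{i+1}=f(u_i)$, and if $u_{i+1}=y$ the trial succeeds. If the loop ends, the trial fails.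
\end{enumerate}
Each phase makes at most $T$ queries, so the verifier makes at most $2TK$.

\emph{Completeness.} Let $f=\pi$ with the honest proof, and let $y$ be any point. If the cycle of $y$ has length $\ell\le T$, it has no marks and phase~1 succeeds at the $\ell$-th query. Let $\ell>T$. For a mark $z$ on the cycle, let $g(z)\in[1,T]$ be the gap before it, so $z=\pi^{g(z)}(b(z))$. The arcs $\{\pi^t(b(z)):1\le t\le g(z)\}$ partition the cycle, and $z$ is the only mark on its arc. So $y=\pi^t(b(z))$ for some mark $z$ and $1\le t\le g(z)$. Phase~1 walks along this arc and meets its first mark, $z$, at $s=g(z)-t\le T-1$. Phase~2 obtains $u_t=y$ at query $t\le T$. Every trial succeeds, so the verifier accepts with probability $1$.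

\emph{Soundness.} Fix an $\varepsilon$-far $f$ and any proof. A trial succeeds only if some query is answered by $y$, which forces $y\in\operatorname{im}f$; by Lemma~\ref{lem:dist} this has probability less than $1-\varepsilon$. The $K$ points are independent, so the verifier accepts with probability at most $(1-\varepsilon)^K\le e^{-\varepsilon K}\le\frac13$.
\end{proof}

The verifier never checks that the pointers are correct, and it need not: a false list can mislead the search, but it cannot produce a preimage that does not exist.

\section{The trade-off curve}\label{sec:curve}

\begin{proof}[Proof of Corollary~\ref{cor:class}]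
If $\beta\ge\frac12$, the tester of Proposition~\ref{prop:tester} uses the empty proof and $O(\sqrt N)\le N^{\beta+o(1)}$ queries. If $\alpha+\beta\ge1$, apply Theorem~\ref{thm:upper} with $T=\lceil N^\beta\rceil$, which satisfies $1\le T\le N$ because $0\le\beta\le1$. The proof length is at most $4N^{1-\beta}L\le N^{\alpha+o(1)}$ since $1-\beta\le\alpha$, and the number of queries is $O(N^\beta)$.

Conversely, let $\beta<\frac12$ and $\alpha+\beta<1$, and suppose that such a MAP exists, with proof length at most $p$ and at most $q$ queries, where we may take $q\ge1$. As $\alpha,\beta\ge0$, we have $q\le N^{\beta+o(1)}$ and $(p+1)q\le N^{\alpha+\beta+o(1)}$. For large $N$ these are below $\frac14\sqrt{aN}$ and $aN/12$ respectively, contradicting Theorem~\ref{thm:lower}.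
\end{proof}

The theorems describe the curve more finely than the exponents do. Fix $\varepsilon$ and let $K=\lceil(\ln3)/\varepsilon\rceil$. For $2K\le q\le\frac14\sqrt{aN}$, the least proof length $p$ that allows $q$ queries satisfies
\[
\frac{aN}{12q}-1<p\le\frac{16KNL}q .
\]
The left inequality is Theorem~\ref{thm:lower}; the right one is Theorem~\ref{thm:upper} with $T=\lfloor q/(2K)\rfloor\ge q/(4K)$. So in this range the necessary proof length is $\tilde\Theta(N/q)$, which is $\tilde\Omega(\sqrt N)$. In the other direction, if $p+1\le\frac13\sqrt{aN}$, then $q\le\frac14\sqrt{aN}$ would give $(p+1)q\le aN/12$, so $q>\frac14\sqrt{aN}$: proofs shorter than a small constant multiple of $\sqrt N$ do not bring the number of queries below $\Omega(\sqrt N)$.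

For the optimal total complexity with constant $\varepsilon\in(0,1)$, the bounds proved here are
\[
\Omega(\sqrt n)\le c(n)\le O(\sqrt{n\log n}).
\]
The upper bound is Theorem~\ref{thm:upper} with $T=\lceil\sqrt N\rceil$: the proof and the answers each take $O(\sqrt N\log N)$ bits, and $n\log n=\Theta(N\log^2N)$. We do not determine the remaining factor $\sqrt{\log n}$, which does not affect the question of Section~\ref{sec:intro}.

\begin{thebibliography}{1}

\bibitem{source}
\emph{An Exponential Separation Between MA and AM Proofs of Proximity},
\texttt{https://eccc.weizmann.ac.il/report/2018/083/revision/1/download}.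

\end{thebibliography}
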